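# Intersecting families of signed sets over arbitrary domains

## Edges of a complete tripartite graph

Take three classes of $k$ vertices each. Call the vertices of class $i$ $(i,1),\dots,(i,k)$, for $i=1,2,3$, and join any two vertices that lie in different classes. How many edges can we pick so that any two of them share a vertex?

Suppose the edges $\{p,q\}$ and $\{p,r\}$ have been picked, with $q\ne r$. A picked edge that avoids $p$ must contain both $q$ and $r$, so it is $\{q,r\}$. If that edge is picked, every further picked edge must meet all three sides of the triangle $pqr$; so it contains two of $p,q,r$ and is one of the sides. Hence a collection of pairwise meeting edges either has a common vertex, or is a triangle with exactly $3$ edges. All edges at a fixed vertex form a collection of size $2k$. So there are two cases.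

* If $k=1$, the triangle wins: $3>2$.
* If $k\ge 2$, the edges at a vertex win: $2k\ge 4>3$, and every best collection has a common vertex.

The edges live on the three "domains" $\{1,2\},\{1,3\},\{2,3\}$. These domains pairwise meet without having a common point, which is why $k=1$ goes wrong. As soon as each point of the domain may carry one of at least two labels, this problem disappears. Does it disappear for every system of domains? To ask this properly we need some definitions.

**Definition (intersecting, trivial, EKR).** A family $\mathcal A$ of sets is *intersecting* if $A\cap B\ne\emptyset$ for all $A,B\in\mathcal A$; here $A=B$ is allowed, so an intersecting family never contains $\emptyset$. It is *trivial* if all its members share a common element. For a family $\mathcal G$ of sets, let $\mathrm{ex}(\mathcal G)$ be the set of intersecting sub-families of $\mathcal G$ of maximum size; these are the *extremal* ones. The family $\mathcal G$ is *EKR* if $\mathrm{ex}(\mathcal G)$ contains a trivial family, and *strictly EKR* if every member of $\mathrm{ex}(\mathcal G)$ is trivial.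

**Definition (signed sets).** For a positive integer $k$ let $[k]=\{1,\dots,k\}$. For a finite set $F$, let $\mathcal S_{F,k}$ be the family of all sets $\{(x,a_x):x\in F\}$ with all $a_x\in[k]$. For a family $\mathcal F$ of finite sets put
$$\mathcal S_{\mathcal F,k}=\bigcup_{F\in\mathcal F}\mathcal S_{F,k}.$$

A member $T$ of $\mathcal S_{F,k}$ is a function $T:F\to[k]$ written as a set of pairs; $F=\mathrm{dom}\,T$ is its domain. Two signed sets intersect when there is a point in both domains at which they take the same value. We use $|\mathcal S_{F,k}|=k^{|F|}$ and $\mathcal S_{\emptyset,k}=\{\emptyset\}$.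

In the opening example $\mathcal F=\{\{1,2\},\{1,3\},\{2,3\}\}$, and $\mathcal S_{\mathcal F,k}$ is the edge set of the tripartite graph. It is not EKR for $k=1$ and it is strictly EKR for every $k\ge2$. I will call this $\mathcal F$ the *triangle*.

**Problem.** Let $\mathcal F$ be any finite family of finite sets with at least one nonempty member, and let $k\ge2$. Is $\mathcal S_{\mathcal F,k}$ EKR, and is it strictly EKR if $k>2$?

The problem comes from "Some set intersection theorems of extremal type" (https://core.ac.uk/download/228376743.pdf). The answer is yes on both counts. We shall prove more: a bound for all domains at once (Theorem 1), a description of all extremal families (Theorem 2), the exact condition for strictness when $k=2$ (Corollary 3), and a version where the number of labels depends on the point (Theorem 4).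

## A single domain and the diagonal shift

Let $\mathcal F=\{F\}$ with $F\neq\emptyset$. Identify $[k]$ with $\mathbb Z_k$, so that $k$ becomes $0$ and $\mathcal S_{F,k}=\mathbb Z_k^F$. Let $\mathbf 1$ be the all-ones vector. For $T\in\mathbb Z_k^F$ the vectors
$$T,\ T+\mathbf 1,\ \dots,\ T+(k-1)\mathbf 1$$
differ from one another in every coordinate. So they are pairwise disjoint as sets of pairs, and an intersecting family contains at most one of them. There are $k^{|F|-1}$ such orbits, so an intersecting family has at most $k^{|F|-1}$ members. All $T$ with a prescribed value at a prescribed point form a family of exactly that size, so $\mathcal S_{F,k}$ is EKR.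

Strictness can fail when $k=2$. Let $F=[3]$ and consider the vectors in $\mathbb Z_2^3$ with at least two coordinates equal to $1$:
$$(1,1,1),\ (1,1,0),\ (1,0,1),\ (0,1,1).$$
Any two of them have a common coordinate where both are $1$. There are $4=2^{3-1}$ of them, and no coordinate is constant. So this *majority family* is extremal and not trivial.

Now let $\mathcal F$ have several members, and write $\mathcal A_F=\mathcal A\cap\mathcal S_{F,k}$. The orbit argument gives $|\mathcal A_F|\le k^{|F|-1}$ for each $F$. For the triangle and $k=2$ this adds up to $|\mathcal A|\le 2+2+2=6$, while the truth is $4$. Each of the three inequalities can be attained, but not all three together. What is missing is a trade-off *between* domains.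

Here is where a trade-off could come from. Put $X=\bigcup\mathcal F$ and say that $z\in\mathbb Z_k^X$ *extends* $T$ if $z|_{\mathrm{dom}\,T}=T$. Let $U$ be the set of all $z$ that extend some member of $\mathcal A$. The orbit argument on $\mathbb Z_k^X$ shows that $U$ has density at most $1/k$. If $|\mathcal A_F|=k^{|F|-1}$, then the extensions of members of $\mathcal A_F$ already have density $1/k$, so they fill $U$, and $U$ is determined by the coordinates in $F$. A set of density $1/2$ in $\mathbb Z_2^3$ cannot depend only on coordinates $1,2$, also only on $1,3$, and also only on $2,3$: no coordinate could matter. So we should measure *how much* of a function is determined by the coordinates in $F$. Fourier analysis on $\mathbb Z_k^X$ does this.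

## Fourier weight as a budget, and the constant term

**Recall (characters of $\mathbb Z_k^X$).** Let $X$ be finite and nonempty, $\omega=e^{2\pi i/k}$, and give $\mathbb Z_k^X$ the uniform probability. For $u\in\mathbb Z_k^X$ let $\chi_u(z)=\omega^{\sum_x u_xz_x}$ and $\mathrm{supp}\,u=\{x:u_x\ne0\}$. The $k^{|X|}$ functions $\chi_u$ are orthonormal for $\langle f,g\rangle=\mathbb E[f\bar g]$, so they form a basis of the complex functions on $\mathbb Z_k^X$. Every $f$ is $\sum_u\hat f(u)\chi_u$ with $\hat f(u)=\langle f,\chi_u\rangle$, and Parseval's identity says $\sum_u|\hat f(u)|^2=\mathbb E|f|^2$.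

For $F\subseteq X$ let $f_F=\mathbb E[f\mid z|_F]$ be the average of $f$ over the coordinates outside $F$. If some $x\in\mathrm{supp}\,u$ lies outside $F$, averaging $\omega^{u_xz_x}$ over $z_x$ gives $0$; otherwise $\chi_u$ depends only on $z|_F$. Hence
$$f_F=\sum_{\mathrm{supp}\,u\subseteq F}\hat f(u)\chi_u,\qquad \mathbb E|f_F|^2=\sum_{\mathrm{supp}\,u\subseteq F}|\hat f(u)|^2. \tag{1}$$

So the numbers $|\hat f(u)|^2$ form a budget, and $F$ may use only the part with support inside $F$.

The sensible first choice is the indicator $f=1_U$. Let us test it on the triangle with $k=2$. Let $m\le\frac12$ be the density of $U$. Then $\hat f(0)=m$ and $\sum_{u\neq0}|\hat f(u)|^2=m-m^2$. If $z|_F\in\mathcal A_F$, then every point with the same restriction to $F$ is in $U$, so $f_F(z)=1$. Therefore $|\mathcal A_F|/4\le\mathbb E|f_F|^2$. Add this over the three domains. A singleton support lies in two of them, a support of size two in one, and a support of size three in none, but $u=0$ is counted three times: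
$$\frac{|\mathcal A|}4\ \le\ 3m^2+2(m-m^2)=m^2+2m\ \le\ \frac54 .$$
This gives $|\mathcal A|\le5$. It improves $6$, and it still misses $4$. The excess comes from the constant coefficient: its support is empty, so *every* domain may use it for free. We need a function with no constant term.

The $k$ translates $U+j\mathbf 1$ are pairwise disjoint, and we have used only one of them. Put the value $\omega^j$ on the $j$-th translate. The resulting function is multiplied by $\omega$ under the diagonal shift, so its average is $0$; and it has modulus $1$ on $k$ times as many points. This is the idea of the proof.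

## The phase function and a simultaneous bound

For $\lambda:X\to[0,\infty)$ write $\lambda(F)=\sum_{x\in F}\lambda_x$.

**Theorem 1.** Let $k\ge2$, let $X$ be a finite nonempty set, and let $\mathcal A\subseteq\bigcup_{F\subseteq X}\mathcal S_{F,k}$ be intersecting. There is a probability vector $\lambda$ on $X$ such that
$$|\mathcal A_F|\le\lambda(F)\,k^{|F|-1}\qquad\text{for all }F\subseteq X\text{ simultaneously.}$$

One and the same $\lambda$ serves every $F$. On the triangle with $k=2$ we get $|\mathcal A|\le 2\big(\lambda(\{1,2\})+\lambda(\{1,3\})+\lambda(\{2,3\})\big)=2\cdot2=4$, which is the truth.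

*Proof.* Let $Z=\mathbb Z_k^X$.

**Step 1: labeling the points of each diagonal orbit.** We want a function $c:Z\to\mathbb Z_k$ with
$$c(z+\mathbf 1)=c(z)+1\quad\text{for all }z, \tag{2}$$
$$c(z)=j\quad\text{whenever } z-j\mathbf 1\text{ extends a member of }\mathcal A. \tag{3}$$

Suppose $z-j\mathbf 1$ extends $T\in\mathcal A$ and $z-j'\mathbf 1$ extends $T'\in\mathcal A$. Choose $(x,a)\in T\cap T'$. Then $z_x-j=a=z_x-j'$, so $j=j'$. The orbits of $z\mapsto z+\mathbf 1$ have exactly $k$ points, since $X\ne\emptyset$. So each orbit contains at most one point that extends a member of $\mathcal A$. If the orbit contains such a point $z_0$, put $c(z_0+j\mathbf 1)=j$ for $j\in\mathbb Z_k$. On all other orbits put $c(z)=z_{x_0}$, where $x_0\in X$ is fixed once and for all. Then (2) holds on both kinds of orbits. If $z-j\mathbf 1$ extends a member of $\mathcal A$, then $z-j\mathbf 1$ is the point $z_0$ of its orbit, so $c(z)=j$, which is (3).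

**Step 2: a function without constant term.** Let $h=\omega^c$. Then $|h|=1$ everywhere, and (2) gives $h(z+\mathbf 1)=\omega h(z)$. Write $h=\sum_u\hat h(u)\chi_u$. By Parseval, $\sum_u|\hat h(u)|^2=1$. Since $\chi_u(z+\mathbf 1)=\omega^{\sum_xu_x}\chi_u(z)$, comparing coefficients in $h(z+\mathbf 1)=\omega h(z)$ gives $\hat h(u)\,\omega^{\sum_x u_x}=\omega\,\hat h(u)$. So
$$\hat h(u)\ne0\ \Longrightarrow\ \sum_xu_x=1\ \text{in }\mathbb Z_k . \tag{4}$$
As $1\neq0$ in $\mathbb Z_k$, such a $u$ is not $0$, and $\mathrm{supp}\,u\neq\emptyset$.

**Step 3: splitting the budget among the points.** We share each $|\hat h(u)|^2$ equally among the points of $\mathrm{supp}\,u$: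
$$\lambda_x=\sum_{u:\,x\in\mathrm{supp}\,u}\frac{|\hat h(u)|^2}{|\mathrm{supp}\,u|},$$
where only $u$ with $\hat h(u)\neq0$ matter. Then $\lambda_x\ge0$ and $\sum_x\lambda_x=\sum_u|\hat h(u)|^2=1$, because no $u$ that matters has empty support.

**Step 4: the bound for a fixed domain.** If $F=\emptyset$, then $\mathcal A_F=\emptyset$ because $\emptyset\notin\mathcal A$, and both sides are $0$. Let $F\ne\emptyset$. Suppose $z|_F=T+j\mathbf 1$ with $T\in\mathcal A_F$. Every $z'$ with $z'|_F=z|_F$ has the property that $z'-j\mathbf 1$ extends $T$, so $h(z')=\omega^j$ by (3). Averaging, $h_F(z)=\omega^j$ and $|h_F(z)|=1$.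

The sets $\mathcal A_F+j\mathbf 1\subseteq\mathbb Z_k^F$, $j\in\mathbb Z_k$, are pairwise disjoint: if $T+j\mathbf 1=T'+j'\mathbf 1$ with $T,T'\in\mathcal A_F$, compare at a coordinate where $T$ and $T'$ agree to get $j=j'$. So $|h_F|=1$ on a set of density at least $k|\mathcal A_F|/k^{|F|}$. With (1),
$$\frac{k|\mathcal A_F|}{k^{|F|}}\ \le\ \mathbb E|h_F|^2=\sum_{\mathrm{supp}\,u\subseteq F}|\hat h(u)|^2\ \le\ \sum_u|\hat h(u)|^2\,\frac{|\mathrm{supp}\,u\cap F|}{|\mathrm{supp}\,u|}=\lambda(F). \tag{5}$$
The second inequality holds because the fraction equals $1$ when $\mathrm{supp}\,u\subseteq F$ and is nonnegative otherwise. The last equality is the definition of $\lambda$, summed over $x\in F$. $\blacksquare$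

**Equality in (5).** Suppose $F\ne\emptyset$ and $|\mathcal A_F|=\lambda(F)k^{|F|-1}$. Both inequalities in (5) are then equalities, so:

* (a) every $u$ with $\hat h(u)\ne0$ has $\mathrm{supp}\,u\subseteq F$ or $\mathrm{supp}\,u\cap F=\emptyset$;
* (b) $h_F(z)=0$ whenever $z|_F\notin\bigcup_j(\mathcal A_F+j\mathbf 1)$.

Two examples show what $h$ looks like. First, let $\mathcal A$ consist of all signed sets with domain inside $X$ that contain a fixed $(x,a)$. Then $z-j\mathbf 1$ extends a member exactly when $z_x-j=a$, so $c(z)=z_x-a$ and $h=\omega^{-a}\omega^{z_x}$. There is a single character, with support $\{x\}$, and $\lambda$ is concentrated on $x$.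

Second, let $\mathcal A$ be the majority family on $X=[3]$, $k=2$. Put $s_i=(-1)^{z_i}$. Here $c(z)=0$ exactly when at least two $z_i$ are $1$, that is, when at least two $s_i$ are $-1$. So
$$h=-\tfrac12\,(s_1+s_2+s_3-s_1s_2s_3).$$
Indeed, the bracket is $2$ when all $s_i=1$ and when exactly one $s_i$ is $-1$, and it changes sign with $s$. The four supports are $\{1\},\{2\},\{3\},\{1,2,3\}$, each with weight $\frac14$, and $\lambda_i=\frac14+\frac1{12}=\frac13$.

## Twin points and the extremal families

We now add up over domains, and allow weights on the domains. Let $\mathcal F$ be a finite family of finite sets with a nonempty member, $X=\bigcup\mathcal F$, and $w_F>0$ for $F\in\mathcal F$. For $\mathcal A\subseteq\mathcal S_{\mathcal F,k}$ put $w(\mathcal A)=\sum_{F\in\mathcal F}w_F|\mathcal A_F|$. The original problem has $w\equiv1$, where $w(\mathcal A)=|\mathcal A|$.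

**Definition (stars, $d$, $M$).** The *star* of $(x,a)$ is the family of all members of $\mathcal S_{\mathcal F,k}$ that contain $(x,a)$. It has $k^{|F|-1}$ members with domain $F$ for each $F\ni x$, so its weight is
$$d(x)=\sum_{F\in\mathcal F,\ F\ni x}w_Fk^{|F|-1}.$$
Put $M=\max_{x\in X}d(x)>0$.

**Definition (twins).** Points $x,y\in X$ are *twins* if they lie in exactly the same members of $\mathcal F$. This is an equivalence relation, and $d$ is constant on each twin class. Each $F\in\mathcal F$ contains a given twin class or is disjoint from it.

For example, let $\mathcal F=\{\{1,2,3\},\{1,2,3,4\},\{4,5\}\}$ and $w\equiv1$. The twin classes are $\{1,2,3\}$, $\{4\}$, $\{5\}$, and $d(1)=k^2+k^3$, $d(4)=k^3+k$, $d(5)=k$. So $M=k^3+k^2$, attained on the class $\{1,2,3\}$ only.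

**Theorem 2.** Let $k\ge2$. Every intersecting $\mathcal A\subseteq\mathcal S_{\mathcal F,k}$ has $w(\mathcal A)\le M$. Moreover:

* (i) If $k\ge3$, the intersecting families of weight $M$ are exactly the stars of $(x,a)$ with $d(x)=M$, $a\in[k]$.
* (ii) If $k=2$, they are exactly the families $\{T\in\mathcal S_{\mathcal F,2}:\ \mathrm{dom}\,T\supseteq C,\ T|_C\in B\}$, where $C$ is a twin class with $d=M$ on $C$, and $B\subseteq\mathbb Z_2^C$ is any set containing exactly one element of each antipodal pair $\{b,b+\mathbf 1\}$.

This answers the problem. Take $w\equiv1$. The star of $(x,1)$ with $d(x)=M$ is trivial and has the maximum size $M$, so $\mathcal S_{\mathcal F,k}$ is EKR for every $k\ge2$. If $k>2$, part (i) says that every extremal family is a star, so $\mathcal S_{\mathcal F,k}$ is strictly EKR.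

*Proof.* **Step 1: the bound.** This is Theorem 1 summed over $\mathcal F$. With $\lambda$ from that theorem,
$$w(\mathcal A)=\sum_{F\in\mathcal F}w_F|\mathcal A_F|\le\sum_{F\in\mathcal F}w_Fk^{|F|-1}\lambda(F)=\sum_{x\in X}\lambda_xd(x)\le M. \tag{6}$$

From here on let $\mathcal A$ be intersecting with $w(\mathcal A)=M$, and let $c,h,\lambda$ be as in the proof of Theorem 1. Both inequalities in (6) are equalities. As all $w_F>0$, we get $|\mathcal A_F|=\lambda(F)k^{|F|-1}$ for each $F\in\mathcal F$, so (a) and (b) hold for every nonempty $F\in\mathcal F$. Also $d(x)=M$ whenever $\lambda_x>0$.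

**Step 2: every support lies in one twin class.** The aim is to split $h$ into independent pieces. Let $\hat h(u)\ne0$. By (a), no $F\in\mathcal F$ contains one point of $\mathrm{supp}\,u$ and misses another. So any two points of $\mathrm{supp}\,u$ are twins. Hence
$$h=\sum_Ch_C,\qquad h_C=\sum_{\mathrm{supp}\,u\subseteq C}\hat h(u)\chi_u,$$
where $C$ runs over the twin classes. (By (4), $u=0$ does not occur, so no term is counted twice; for $F=C$ this also agrees with the notation in (1).) The function $h_C$ depends only on $z|_C$, and $h_C(z+\mathbf 1)=\omega h_C(z)$ because $\sum_xu_x=1$ for every $u$ that occurs.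

**Step 3: only one $h_C$ is nonzero.** This uses $|h|=1$ at *every* point. Suppose $h=h_C+r$ with $h_C\ne0\ne r$, where $r=\sum_{C'\ne C}h_{C'}$. Then $r$ depends only on $z|_{X\setminus C}$, and $r(z+\mathbf 1)=\omega r(z)$. Let $p\neq0$ be a value of $h_C$ and $q\ne0$ a value of $r$. Every $\omega^jq$ is also a value of $r$. Since $z|_C$ and $z|_{X\setminus C}$ can be chosen independently, $p+\omega^jq$ is a value of $h$, so for all $j\in\mathbb Z_k$
$$1=|p+\omega^jq|^2=|p|^2+|q|^2+2\,\mathrm{Re}(p\bar q\,\omega^{-j}).$$
So $\mathrm{Re}(p\bar q\,\omega^{-j})$ does not depend on $j$. Since $\sum_j\omega^{-j}=0$, these $k$ equal numbers add up to $0$, so each of them is $0$.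

If $k\ge3$, then $j=0$ gives $p\bar q=it$ with $t$ real, and $j=1$ gives $0=\mathrm{Re}(it\,\omega^{-1})=t\sin(2\pi/k)$. As $\sin(2\pi/k)\ne0$, we get $t=0$ and $p\bar q=0$, a contradiction. If $k=2$, then $h$ and all characters are real, so all coefficients, $p$ and $q$ are real, and $p\bar q=\mathrm{Re}(p\bar q)=0$, again a contradiction.

Since $h\ne0$, exactly one $h_C$ is nonzero, and $h=h_C$ for this twin class $C$.

**Step 4: reading off $\mathcal A$ from $c$.** Some $u$ with $\emptyset\ne\mathrm{supp}\,u\subseteq C$ has $\hat h(u)\ne0$; then $\lambda_x>0$ for $x\in\mathrm{supp}\,u$, so $d(x)=M$, and $d=M$ on all of $C$. All supports that occur lie in $C$, so $\lambda$ vanishes outside $C$. And $h=\omega^c$ depends only on $z|_C$, hence so does $c$; write $c(z)=c_C(z|_C)$. Let $F\in\mathcal F$.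

* If $F\cap C=\emptyset$, then $|\mathcal A_F|\le\lambda(F)k^{|F|-1}=0$, so $\mathcal A_F=\emptyset$.
* If $F\supseteq C$, then $h$ depends only on $z|_F$, so $h_F=h$ has modulus $1$ everywhere. By (b), $\bigcup_j(\mathcal A_F+j\mathbf 1)=\mathbb Z_k^F$. By (3), $c=j$ at all extensions of elements of $\mathcal A_F+j\mathbf 1$. So a vector $T\in\mathbb Z_k^F$ lies in $\mathcal A_F+j\mathbf 1$ for some $j$, and then $c_C(T|_C)=j$. Consequently $T\in\mathcal A_F$ if and only if $c_C(T|_C)=0$.

With $B=c_C^{-1}(0)\subseteq\mathbb Z_k^C$ this reads
$$\mathcal A=\{T\in\mathcal S_{\mathcal F,k}:\ \mathrm{dom}\,T\supseteq C,\ T|_C\in B\}. \tag{7}$$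
By (2), $c_C(b+\mathbf 1)=c_C(b)+1$, so $B$ contains exactly one point of each orbit of $b\mapsto b+\mathbf 1$ in $\mathbb Z_k^C$. In particular $|B|=k^{|C|-1}$.

**Step 5: the case $k=2$.** Here the orbits are the antipodal pairs, so (7) is the form in (ii). Conversely, let $C$ and $B$ be as in (ii), and let $T,T'$ be members of the family. Then $T|_C$ and $T'|_C$ are elements of $B$ that are not antipodal. Two vectors over $\mathbb Z_2$ that disagree everywhere are antipodal, so $T$ and $T'$ agree somewhere on $C$. Hence the family is intersecting. Fix $x\in C$; then $F\supseteq C$ if and only if $x\in F$. The weight is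
$$\sum_{F\supseteq C}w_F\,2^{|C|-1}\,2^{|F|-|C|}=\sum_{F\ni x}w_F2^{|F|-1}=d(x)=M .$$
This proves (ii).

**Step 6: for $k\ge3$, $B$ itself is intersecting.** Meeting every diagonal orbit exactly once is not enough for (i): in $\mathbb Z_3^2$ the set $\{(0,0),(1,2),(2,1)\}$ meets each diagonal orbit once, and its members pairwise disagree everywhere. So far we have used only the diagonal shift; now we use the intersecting property in full. As $C\neq\emptyset$, some $F\in\mathcal F$ contains $C$. Given $b,b'\in B$, choose $R,R'\in\mathcal S_{F\setminus C,k}$ that differ at every point (both are $\emptyset$ if $F=C$). By (7), $b\cup R$ and $b'\cup R'$ belong to $\mathcal A$, so they intersect, and the common pair has its first entry in $C$. Hence any two elements of $B$ agree in some coordinate.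

What remains is a statement about one domain, which gets the next section:

**Lemma.** If $k\ge3$, $n\ge1$, and $B\subseteq\mathbb Z_k^n$ is a set with $|B|=k^{n-1}$ any two elements of which agree in some coordinate, then $B=\{b:b_i=a\}$ for some $i$ and $a$.

**Step 7: conclusion for $k\ge3$, given the Lemma.** The Lemma yields $x\in C$ and $a$ with $B=\{b\in\mathbb Z_k^C:b_x=a\}$. Since $F\supseteq C$ if and only if $x\in F$, (7) says that $\mathcal A$ is exactly the star of $(x,a)$, and $d(x)=M$ by Step 4. Conversely, every star of $(x,a)$ with $d(x)=M$ is intersecting and has weight $M$. $\blacksquare$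

## Changing every coordinate at random

*Proof of the Lemma.* The diagonal shift is one way of changing all coordinates. We now average over all ways.

**Step 1: an operator that sees the intersecting property.** Let $z\in\mathbb Z_k^n$ be uniform. Given $z$, let $z'_1,\dots,z'_n$ be independent, with $z'_i$ uniform on $\mathbb Z_k\setminus\{z_i\}$. Put $(Pg)(z)=\mathbb E[g(z')\mid z]$. If $u_i\ne0$, then $\sum_{a\in\mathbb Z_k}\omega^{u_ia}=0$, so
$$\mathbb E[\omega^{u_iz'_i}\mid z]=\frac1{k-1}\sum_{a\ne z_i}\omega^{u_ia}=-\frac{\omega^{u_iz_i}}{k-1}.$$
Multiplying over $i$ (coordinates with $u_i=0$ contribute $1$) gives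
$$P\chi_u=\Big(\frac{-1}{k-1}\Big)^{|\mathrm{supp}\,u|}\chi_u.$$

Let $f=1_B=\sum_u\hat f(u)\chi_u$. Since $z$ and $z'$ agree in no coordinate, they are never both in $B$. So $\langle f,Pf\rangle=\Pr[z\in B,\ z'\in B]=0$.

**Step 2: a computation that is tight.** We have $\hat f(0)=\mathbb E f=\frac1k$ and $\sum_u|\hat f(u)|^2=\mathbb E f^2=\frac1k$. For $s\ge1$, $\big(\frac{-1}{k-1}\big)^s\ge\frac{-1}{k-1}$. Therefore
$$0=\langle f,Pf\rangle=\sum_u\Big(\frac{-1}{k-1}\Big)^{|\mathrm{supp}\,u|}|\hat f(u)|^2\ \ge\ \frac1{k^2}-\frac1{k-1}\sum_{u\ne0}|\hat f(u)|^2=\frac1{k^2}-\frac1{k-1}\Big(\frac1k-\frac1{k^2}\Big)=0. \tag{8}$$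
So equality holds throughout. For $k\ge3$ and $s\ge2$ we have the strict inequality $\big(\frac{-1}{k-1}\big)^s>\frac{-1}{k-1}$: the left side is positive for even $s$, and for odd $s\geq 3$ it is a negative number of smaller absolute value. Hence $\hat f(u)=0$ whenever $|\mathrm{supp}\,u|\ge2$.

**Step 3: from degree one to one coordinate.** Grouping the remaining characters by their support,
$$f(z)=\frac1k+\sum_{i=1}^n\varphi_i(z_i),$$
where each $\varphi_i$ has mean $0$. Each $\varphi_i$ is real, since $\varphi_i(a)=\mathbb E[f\mid z_i=a]-\frac1k$. Suppose two of them were nonconstant, one with values $\alpha<\alpha'$ and the other with values $\beta<\beta'$. Fix all other coordinates. Then $f$ would take three different values, namely $\alpha+\beta<\alpha+\beta'<\alpha'+\beta'$ plus a constant. But $f$ takes only the values $0$ and $1$. So at most one $\varphi_i$ is nonconstant. Hence $f$ depends on a single coordinate $i$, and $B=\{b:b_i\in D\}$ for some $D\subseteq\mathbb Z_k$. From $|D|k^{n-1}=|B|=k^{n-1}$ we get $|D|=1$. $\square$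

This completes Theorem 2. For $k=2$, the step that breaks is the strict inequality: the eigenvalues are $(-1)^{|\mathrm{supp}\,u|}$, and all odd supports give the same value $-1$. The support $\{1,2,3\}$ of the majority family survives for this reason.

## Two labels: when strictness holds

**Corollary 3.** $\mathcal S_{\mathcal F,2}$ is strictly EKR if and only if every twin class $C$ on which $d(x)=\sum_{F\ni x}2^{|F|-1}$ attains its maximum has $|C|\le2$.

*Proof.* We go through the families of Theorem 2(ii) with $w\equiv1$, for a twin class $C$ on which $d$ is maximal.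

If $|C|=1$, then $B$ is a single point and the family is a star. If $|C|=2$, then $B$ consists of two distinct, non-antipodal points of $\mathbb Z_2^2$; these agree in a coordinate, so all members of the family share a pair, and the family is trivial. So if all such $C$ have $|C|\le2$, then $\mathcal S_{\mathcal F,2}$ is strictly EKR.

If some such $C$ has $|C|\ge3$, pick distinct $x_1,x_2,x_3\in C$ and let $B$ be the set of $b\in\mathbb Z_2^C$ for which at least two of $b_{x_1},b_{x_2},b_{x_3}$ equal $1$. Exactly one of $b,b+\mathbf 1$ is in $B$, so the family is extremal. Take any $F\in\mathcal F$ with $F\supseteq C$. At each $x\in F$ both values occur among the members with domain $F$: for $x=x_i$ use the patterns $(1,1,0),(1,0,1),(0,1,1)$ on $(x_1,x_2,x_3)$, and at any other $x$ the value is free. So no pair lies in all members with domain $F$, and the family is not trivial. $\blacksquare$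

The three systems we know behave as follows for $k=2$. In the triangle all twin classes are singletons, so strictness holds, as we found by hand. For $\{\{1,2,3\},\{1,2,3,4\},\{4,5\}\}$ the maximal class is $\{1,2,3\}$, with $d$-values $12$, $10$ and $2$ on the three classes, so strictness fails. For $\mathcal F=\{[3]\}$ it fails too, so the condition $k>2$ for strictness cannot be dropped in general. And $k\ge2$ is needed for EKR, as the triangle with $k=1$ shows.

## A different number of labels at each point

Let $k_x\ge2$ be an integer for each $x\in X$. Let $\mathcal S_{F,\mathbf k}$ be the set of functions $T$ on $F$ with $T(x)\in[k_x]$, viewed as sets of pairs. Put $N_F=\prod_{x\in F}k_x=|\mathcal S_{F,\mathbf k}|$ and $\mathcal S_{\mathcal F,\mathbf k}=\bigcup_{F\in\mathcal F}\mathcal S_{F,\mathbf k}$. For weights $w_F>0$ the star of $(x,a)$ has weight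
$$d(x)=\sum_{F\in\mathcal F,\ F\ni x}\frac{w_FN_F}{k_x},$$
and we put $M=\max_xd(x)$. For instance, let $\mathcal F=\{\{1,2\}\}$, $k_1=2$, $k_2=3$, $w\equiv1$: then $d(1)=3$, $d(2)=2$, $M=3$.

**Theorem 4.** Let $X$ be a finite nonempty set. If $\mathcal A\subseteq\bigcup_{F\subseteq X}\mathcal S_{F,\mathbf k}$ is intersecting, there is a probability vector $\lambda$ on $X$ with
$$|\mathcal A_F|\le N_F\sum_{x\in F}\frac{\lambda_x}{k_x}\qquad\text{for all }F\subseteq X.$$
Hence, for a finite family $\mathcal F$ of finite sets with a nonempty member and $X=\bigcup\mathcal F$, the maximum weight of an intersecting subfamily of $\mathcal S_{\mathcal F,\mathbf k}$ is $M$, attained by a star. If all $k_x\ge3$, every intersecting subfamily of weight $M$ is a star.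

The first thing to try is the proof of Theorem 1 on $\prod_x\mathbb Z_{k_x}$. It stops in Step 1 there: from $z_x-j=z_x-j'$ we learn only $j\equiv j'$ modulo $k_x$, and the modulus depends on the point $x$ where the two sets happen to agree. Instead we first move $\mathcal A$ to a family in which any two members agree at a point with the *same* label $1$. Then only the distinction "label $1$ or not" matters, and Theorem 1 with $k=2$ can be used.

**Definition (compression).** Fix $x\in X$ and $2\le a\le k_x$. Let $\delta(T)=(T\setminus\{(x,a)\})\cup\{(x,1)\}$ if $(x,a)\in T$, and $\delta(T)=T$ otherwise. Put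
$$\Delta(\mathcal A)=\{\delta(T):T\in\mathcal A\}\cup\{T\in\mathcal A:\delta(T)\in\mathcal A\}.$$

In words: consider a pair $R\cup\{(x,1)\}$, $R\cup\{(x,a)\}$. If both are in $\mathcal A$, both are in $\Delta(\mathcal A)$; if exactly one is in $\mathcal A$, only $R\cup\{(x,1)\}$ is in $\Delta(\mathcal A)$; if neither is, neither is. Signed sets that contain neither $(x,1)$ nor $(x,a)$ stay as they are. Therefore
$$|\Delta(\mathcal A)_F|=|\mathcal A_F|\quad\text{for all }F. \tag{9}$$
For example, let $X=\{1,2\}$, $k_1=k_2=3$ and $\mathcal A=\{\{(1,i),(2,2)\}:i=1,2,3\}$. Compression at $(2,2)$ gives $\{\{(1,i),(2,1)\}:i=1,2,3\}$. A further compression at $(1,2)$ changes nothing, because the image of $\{(1,2),(2,1)\}$ is already present.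

We shall use two observations. First, a member of $\Delta(\mathcal A)$ that contains $(x,a)$ is not of the form $\delta(S)$, so it lies in $\mathcal A$, and its $\delta$-image lies in $\mathcal A$. Second, a member $T$ of $\Delta(\mathcal A)$ that is not in $\mathcal A$ is $\delta(S)$ for some $S\in\mathcal A$ with $S\ne T$, so $(x,a)\in S$ and $(x,1)\in T$.

*Proof of Theorem 4.* **Step 1: one compression.** An ordinary compression keeps a family intersecting, but we want to end with agreement at a label $1$, so we keep track of the set $V$ of pairs that we can already do without.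

*Claim.* Let $V$ be a set of pairs with second entry $\ge2$, and suppose $T\cap T'\not\subseteq V$ for all $T,T'\in\mathcal A$. Then $T\cap T'\not\subseteq V\cup\{(x,a)\}$ for all $T,T'\in\Delta(\mathcal A)$.

Suppose to the contrary that $T,T'\in\Delta(\mathcal A)$ and $T\cap T'\subseteq V\cup\{(x,a)\}$.

* *$T,T'\in\mathcal A$.* Then $T\cap T'\not\subseteq V$, so $(x,a)\in T\cap T'$. By the first observation, $\delta(T)\in\mathcal A$. As $\delta(T)$ has $(x,1)$ where $T'$ has $(x,a)$, we get $\delta(T)\cap T'=(T\cap T')\setminus\{(x,a)\}\subseteq V$, a contradiction.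
* *$T,T'\notin\mathcal A$.* By the second observation, $(x,1)\in T\cap T'$. But $(x,1)\notin V\cup\{(x,a)\}$, because all second entries there are at least $2$; a contradiction.
* *$T\notin\mathcal A$, $T'\in\mathcal A$ (or symmetrically).* Then $T=\delta(S)$ with $(x,a)\in S\in\mathcal A$ and $(x,1)\in T$. As $(x,1)\notin V\cup\{(x,a)\}$, we have $(x,1)\notin T'$. So $T\cap T'$ contains no pair with first entry $x$, and thus $T\cap T'\subseteq V$. Recall that $S$ and $T$ differ only at $x$. If $(x,a)\notin T'$, then $S\cap T'=T\cap T'\subseteq V$, a contradiction. If $(x,a)\in T'$, then $\delta(T')\in\mathcal A$ by the first observation; $S$ has $(x,a)$ and $\delta(T')$ has $(x,1)$, so $S\cap\delta(T')=T\cap T'\subseteq V$, a contradiction.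

This proves the claim.

**Step 2: all compressions.** The aim is a family in which label $1$ alone forces intersection. Start with $V=\emptyset$, where the hypothesis of the claim says that $\mathcal A$ is intersecting. Apply the compressions for all $(x,a)$ with $x\in X$ and $2\le a\le k_x$, one after another, adding $(x,a)$ to $V$ each time. All intermediate families are intersecting. At the end $V$ contains every pair with second entry $\ge2$. We obtain $\mathcal A^*$ with $|\mathcal A^*_F|=|\mathcal A_F|$ for all $F$, by (9), such that any two members of $\mathcal A^*$ share a pair $(y,1)$. Hence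
$$\mathcal J=\big\{\{x:(x,1)\in T\}:T\in\mathcal A^*\big\}$$
is an intersecting family of subsets of $X$.

**Step 3: the bound, through random two-label domains.** We pass from $\mathcal J$ to a family with two labels. Let $\mathcal A'$ be the family of all $T\in\bigcup_{G\subseteq X}\mathcal S_{G,2}$ with $\{x:(x,1)\in T\}\in\mathcal J$. It is intersecting, because two members of $\mathcal J$ share some $y$, and then the two signed sets share $(y,1)$. A signed set $T\in\mathcal S_{G,2}$ is determined by its set $\{x:(x,1)\in T\}\subseteq G$, which may be any subset of $G$; so $|\mathcal A'_G|=|\mathcal J\cap2^G|$, where $2^G$ is the family of subsets of $G$. Theorem 1 with $k=2$ gives a probability vector $\lambda$ on $X$ with $|\mathcal A'_G|\le\frac12\lambda(G)2^{|G|}$ for all $G\subseteq X$.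

Let $F\subseteq X$. If $T\in\mathcal S_{F,\mathbf k}$ is uniform, the set $\{x:(x,1)\in T\}$ contains each $x\in F$ independently with probability $1/k_x$. We produce this distribution in two stages. Let $G\subseteq F$ contain each $x\in F$ independently with probability $2/k_x\le1$, and, given $G$, let $Q$ be a uniform subset of $G$. Then $Q$ contains each $x\in F$ independently with probability $1/k_x$. If $T\in\mathcal A^*_F$, then $\{x:(x,1)\in T\}\in\mathcal J$. So
$$\frac{|\mathcal A_F|}{N_F}=\frac{|\mathcal A^*_F|}{N_F}\le\Pr[Q\in\mathcal J]=\mathbb E_G\frac{|\mathcal A'_G|}{2^{|G|}}\le\mathbb E_G\,\tfrac12\lambda(G)=\sum_{x\in F}\frac{\lambda_x}{k_x}. \tag{10}$$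
For the last equality, $x\in F$ lies in $G$ with probability $2/k_x$. This is the first assertion.

Now let $\mathcal A\subseteq\mathcal S_{\mathcal F,\mathbf k}$ and $X=\bigcup\mathcal F$. Then
$$w(\mathcal A)\le\sum_{F\in\mathcal F}w_FN_F\sum_{x\in F}\frac{\lambda_x}{k_x}=\sum_{x\in X}\lambda_xd(x)\le M, \tag{11}$$
and the star of $(x,1)$ with $d(x)=M$ attains $M$.

**Step 4: if all $k_x\ge3$ and $w(\mathcal A)=M$, then $\mathcal A^*$ is a star.** Equality in (11), with all $w_F>0$, forces equality in (10) for every $F\in\mathcal F$. Since $0<2/k_x<1$, every $G\subseteq F$ has positive probability in (10). So $|\mathcal A'_G|=\frac12\lambda(G)2^{|G|}$ for every $G\subseteq F\in\mathcal F$. Choose $x$ with $\lambda_x>0$; it lies in some $F\in\mathcal F$. Taking $G=\{x\}$ gives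
$$|\mathcal J\cap2^{\{x\}}|=|\mathcal A'_{\{x\}}|=\lambda_x>0.$$
As $\emptyset\notin\mathcal J$, we have $\{x\}\in\mathcal J$. Since $\mathcal J$ is intersecting, every member of $\mathcal J$ contains $x$, and $\mathcal A^*$ is contained in the star of $(x,1)$. Compressions do not change domains, so $\mathcal A^*\subseteq\mathcal S_{\mathcal F,\mathbf k}$ and $w(\mathcal A^*)=w(\mathcal A)=M$. That star has weight $d(x)\le M$ and all weights are positive, so $\mathcal A^*$ equals the star of $(x,1)$.

**Step 5: undoing one compression.** We go back from $\mathcal A^*$ to $\mathcal A$, one compression at a time. All families on the way are intersecting subfamilies of $\mathcal S_{\mathcal F,\mathbf k}$ of weight $M$. So it is enough to show the following: if $\mathcal A\subseteq\mathcal S_{\mathcal F,\mathbf k}$ is intersecting of weight $M$ and $\Delta(\mathcal A)$, for the compression at $(x,a)$, is the star of some $(y,b)$, then $\mathcal A$ is trivial. It is then contained in a star, which has weight at most $M$, so it equals that star, and we can continue backwards.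

*The case $y\ne x$.* For each $T\in\mathcal A$, $\delta(T)\in\Delta(\mathcal A)$ contains $(y,b)$. As $\delta$ changes $T$ only at $x$, $(y,b)\in T$.

*The case $y=x$, $b\notin\{1,a\}$.* All members of $\Delta(\mathcal A)$ contain $(x,b)$, so none contains $(x,1)$. By the second observation, $\Delta(\mathcal A)\subseteq\mathcal A$. The two families have the same size by (9), so $\mathcal A=\Delta(\mathcal A)$ is a star.

*The case $y=x$, $b=a$.* This cannot occur. As $M>0$, there is some $T\in\Delta(\mathcal A)$, and $(x,a)\in T$. By the first observation, $\delta(T)\in\mathcal A$. So $\delta(T)=\delta(\delta(T))\in\Delta(\mathcal A)$, but $(x,a)\notin\delta(T)$, a contradiction.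

*The case $y=x$, $b=1$.* For each $T\in\mathcal A$, $\delta(T)$ contains $(x,1)$, so $T$ contains $(x,1)$ or $(x,a)$. We must show that the choice is the same for all $T$. Let $x\in F\in\mathcal F$ and $R\in\mathcal S_{F\setminus\{x\},\mathbf k}$. Exactly one of $R\cup\{(x,1)\}$ and $R\cup\{(x,a)\}$ is in $\mathcal A$. At least one is, because $R\cup\{(x,1)\}$ is in the star $\Delta(\mathcal A)$. They are not both in $\mathcal A$, since otherwise $R\cup\{(x,a)\}$ would be in $\Delta(\mathcal A)$, and it does not contain $(x,1)$. Call the corresponding label, $1$ or $a$, the *color* of $R$. (The domain $F=\mathrm{dom}\,R\cup\{x\}$ is determined by $R$.)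

If $R\cap R'=\emptyset$, then $R$ and $R'$ have the same color: the two corresponding members of $\mathcal A$ intersect, and they can do so only at $x$. Now let $R,R'$ be arbitrary, possibly with different domains, and let $D=\mathrm{dom}\,R$. For each $v\in D$ choose $R''(v)\in[k_v]$ different from $R(v)$ and, where it is defined, from $R'(v)$; this is possible because $k_v\ge3$. Then $R''\in\mathcal S_{D,\mathbf k}$ has a color, and $R''$ is disjoint from both $R$ and $R'$. So $R$ and $R'$ both have the color of $R''$. Hence all colors agree, and all members of $\mathcal A$ share $(x,1)$ or all share $(x,a)$. So $\mathcal A$ is trivial. $\blacksquare$
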